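
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The space of $k$-DNF resolution on pebbling contradictions over complete binary trees}


\begin{abstract}
We study how many lines $k$-DNF resolution must keep in memory in order to refute the degree-$d$ pebbling contradiction over the complete binary tree of height $h$. If $k\ge d$, five lines suffice for every $h$. If $k<d$, at least $\frac{d-k}{k(d+1)}\lfloor h/3\rfloor$ lines are needed, while $\lceil (h+1)/k\rceil+5$ lines suffice. In particular, for every fixed $k\ge1$, the contradictions of degree $k+1$ can be refuted in constant space by $(k+1)$-DNF resolution but require space $\Omega(h)$ in $k$-DNF resolution, as was conjectured. For the lower bound we locate a moment of the refutation at which the memory is undecided at $\lfloor h/3\rfloor$ nested scales of the tree. We then show by a potential argument that few lines cannot serve many scales unless a single term is long enough to express that a vertex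 is false.
\end{abstract}

\section{The question and the results}

\subsection{Pebbling contradictions}

Let $G$ be a directed acyclic graph with a unique sink $z$ in which every vertex has indegree $0$ (a \emph{source}) or $2$, and let $d\ge2$. The \emph{pebbling contradiction} $\mathrm{Peb}^d_G$ has variables $v_1,\dots,v_d$ for every vertex $v$; we think of $v$ as \emph{true} if some $v_a$ is $1$, and as \emph{false} if all $v_a$ are $0$. The formula says that the sources are true, that truth is inherited from two predecessors, and that the sink is false. Its clauses are:
\begin{itemize}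
\item for every source $s$, the clause $s_1\vee\dots\vee s_d$;
\item for every non-source $v$ with predecessors $u,w$, the clauses $\neg u_i\vee\neg w_j\vee v_1\vee\dots\vee v_d$ for all $i,j\in[d]=\{1,\dots,d\}$;
\item the clauses $\neg z_1,\dots,\neg z_d$.
\end{itemize}
This CNF formula is unsatisfiable. We consider $G=T_h$, the complete binary tree of height $h$ with edges directed from the leaves to the root $z$; its leaves are at distance $h$ from $z$. (Other conventions for the height change $h$ by $O(1)$.)

\subsection{$k$-DNF resolution and its space}

A \emph{term} is a conjunction of literals, regarded as a set of literals. A $k$-DNF formula is a disjunction of terms of at most $k$ literals each, regarded as a set of terms, so that disjunction is commutative and idempotent. The empty disjunction is written $0$ and is false. The lines of Kraj\'{\i}\v{c}ek's proof system $\mathfrak{Res}(k)$ are $k$-DNF formulas. Its rules are: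
\begin{itemize}
\item \emph{$\wedge$-introduction}: from $C\vee\bigwedge_{i\in I}l_i$ and $C\vee\bigwedge_{i\in J}l_i$ infer $C\vee\bigwedge_{i\in I\cup J}l_i$, provided $|I\cup J|\le k$;
\item \emph{$\wedge$-elimination}: from $C\vee\bigwedge_{i\in I}l_i$ infer $C\vee\bigwedge_{i\in J}l_i$ for nonempty $J\subseteq I$;
\item \emph{cut}: from $C\vee\bigwedge_{i\in I}l_i$ and $D\vee\bigvee_{i\in I}\neg l_i$ infer $C\vee D$;
\item \emph{weakening}: from $C$ infer $C\vee D$.
\end{itemize}
All rules are sound: an assignment satisfying the premises satisfies the conclusion. For the cut, an assignment that falsifies $C$ but satisfies both premises makes all $l_i$ true, hence falsifies $\bigvee_i\neg l_i$ and satisfies $D$; the other three rules are immediate. $\mathfrak{Res}(1)$ is ordinary resolution.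

A \emph{refutation} of a CNF formula $F$ is a sequence of finite sets of $k$-DNF formulas (\emph{configurations}) $\mathbb C_0,\dots,\mathbb C_L$ with $\mathbb C_0=\emptyset$ and $0\in\mathbb C_L$. Each $\mathbb C_t$ with $t\ge1$ arises from $\mathbb C_{t-1}$ by adding a clause of $F$ (an \emph{axiom download}), by erasing a formula, or by adding a formula inferred by one of the rules from formulas in $\mathbb C_{t-1}$. Its \emph{space} is $\max_t|\mathbb C_t|$, and $Sp_{\mathfrak{Res}(k)}(F\vdash0)$ is the least space of a $\mathfrak{Res}(k)$-refutation of $F$. An assignment $W$ satisfies a configuration, $W\models\mathbb C$, if it satisfies every formula in it. Note that space counts formulas, however long they are.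

\subsection{What one would guess}

There are two natural ways to refute $\mathrm{Peb}^d_{T_h}$. The first works from the leaves upwards and remembers statements ``$v$ is true'', i.e.\ clauses $v_1\vee\dots\vee v_d$. Processing the tree in post-order, one remembers up to $h+1$ such clauses at a time.

The second works from the root downwards and remembers where falsity must be: from ``$v$ is false'' one concludes ``one of the two predecessors of $v$ is false''. The knowledge at any moment is a single statement
\[
D_S=\bigvee_{v\in S}N_v,\qquad N_v=\neg v_1\wedge\dots\wedge\neg v_d ,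
\]
saying that some vertex of $S$ is false. The term $N_v$ has $d$ literals, so if $k\ge d$ then $D_S$ is one line, and constant space should suffice. If $k<d$, then $D_S$ is not a $k$-DNF; multiplied out into clauses it becomes $d^{|S|}$ clauses $\bigvee_{v\in S}\neg v_{a(v)}$, one for each $a:S\to[d]$. This suggests that $k=d-1$ and $k=d$ behave differently. The following was conjectured in~\cite{NPMS}: \emph{for every fixed $k\ge1$,}
\[
Sp_{\mathfrak{Res}(k+1)}\bigl(\mathrm{Peb}^{k+1}_{T_h}\vdash0\bigr)=O(1)
\quad\text{\emph{but}}\quad
Sp_{\mathfrak{Res}(k)}\bigl(\mathrm{Peb}^{k+1}_{T_h}\vdash0\bigr)=\Omega(h)\qquad(h\to\infty).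
\]
For ordinary resolution, $k=1$, it is known that the space is $\Theta(h)$ for every fixed $d\ge2$; we do not use this. The difficulty for $1<k<d$ is that a single line can be arbitrarily long and can combine partial information about many vertices.

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $k\ge1$, $d\ge2$ and $h\ge1$.
\begin{enumerate}
\item[(a)] If $k\ge d$, then $Sp_{\mathfrak{Res}(k)}(\mathrm{Peb}^d_{T_h}\vdash0)\le5$.
\item[(b)] If $k<d$, then
\[
Sp_{\mathfrak{Res}(k)}(\mathrm{Peb}^d_{T_h}\vdash0)\ \ge\ \frac{d-k}{k(d+1)}\,\lfloor h/3\rfloor .
\]
This remains true if one may infer any $k$-DNF formula that is semantically implied by the current configuration.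
\item[(c)] In all cases $Sp_{\mathfrak{Res}(k)}(\mathrm{Peb}^d_{T_h}\vdash0)\le\lceil(h+1)/k\rceil+5$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture above is true. More generally, for fixed $k\ge1$ and $d\ge2$ the space $Sp_{\mathfrak{Res}(k)}(\mathrm{Peb}^d_{T_h}\vdash0)$ is $O(1)$ if $k\ge d$ and $\Theta(h)$ if $k<d$.
\end{corollary}

\begin{proof}
The general statement follows from (a) if $k\ge d$, and from (b) and (c) if $k<d$. For $d=k+1$, part (a) bounds the space in $\mathfrak{Res}(k+1)$ by $5$, and part (b) bounds the space in $\mathfrak{Res}(k)$ from below by $\lfloor h/3\rfloor/(k(k+2))$.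
\end{proof}

\begin{remark}
If $d\ge2k$, then $\frac{d-k}{d+1}\ge\frac{k}{2k+1}\ge\frac13$, because $\frac{d-k}{d+1}$ increases with $d$. So in this range
\[
\tfrac1{3k}\lfloor h/3\rfloor\ \le\ Sp_{\mathfrak{Res}(k)}(\mathrm{Peb}^d_{T_h}\vdash0)\ \le\ \lceil(h+1)/k\rceil+5 ,
\]
and the order of magnitude is $h/k$, up to an absolute constant factor and an additive constant, uniformly in $k$ and $d$.
\end{remark}

Section~\ref{sec:upper} gives the two refutations. The lower bound occupies Sections~\ref{sec:worlds}--\ref{sec:count}. Section~\ref{sec:worlds} introduces the test assignments. Section~\ref{sec:zoom} finds one configuration that is undecided at $\lfloor h/3\rfloor$ nested scales, using only soundness of inference and not the form of the lines. The form of the lines enters in Section~\ref{sec:count}, which counts literals, first for two clauses and then in general.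

\section{Upper bounds}\label{sec:upper}

\subsection{One line suffices when $N_v$ is a term}

Consider first $h=1$ and $d=k=2$, with leaves $u,w$. From $\neg z_1$ and $\neg z_2$ we get the term $N_z=\neg z_1\wedge\neg z_2$. Cutting it with the axiom $\neg u_i\vee\neg w_j\vee z_1\vee z_2$ gives $\neg u_i\vee\neg w_j$. For fixed $j$, $\wedge$-introduction over $i=1,2$ gives $N_u\vee\neg w_j$, and $\wedge$-introduction over $j=1,2$ gives $N_u\vee N_w$. Cutting with $u_1\vee u_2$ and then with $w_1\vee w_2$ gives $0$. In general one carries a side formula along.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]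
Let $k\ge d$. All terms below have at most $d\le k$ literals.

\emph{Start.} Download $\neg z_1$. For $j=2,\dots,d$ download $\neg z_j$, combine it with the current term by $\wedge$-introduction, and erase the two premises. This gives $N_z$, with at most $3$ lines at a time.

\emph{Non-source step.} Suppose the only line present is $D=E\vee N_v$, where $E$ may be empty and $v$ has predecessors $u,w$. We derive $E\vee N_u\vee N_w$. For $j=1,\dots,d$ we keep $D$ and, if $j>1$, the line
\[
P_{j-1}=E\vee N_u\vee\bigwedge_{b\le j-1}\neg w_b ,
\]
and proceed as follows. For $i=1,\dots,d$ download $\neg u_i\vee\neg w_j\vee\bigvee_a v_a$ and cut it with $D$, with $l_a=\neg v_a$; this gives $E\vee\neg u_i\vee\neg w_j$, and we erase the axiom. If $i=1$ this line is called $R_1$. If $i>1$, $\wedge$-introduction with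
\[
R_{i-1}=E\vee\neg w_j\vee\bigwedge_{a\le i-1}\neg u_a
\]
gives $R_i$, and we erase $R_{i-1}$ and the result of the cut. After $i=d$ we hold $R_d=E\vee N_u\vee\neg w_j$. If $j=1$ this is $P_1$; if $j>1$, $\wedge$-introduction with $P_{j-1}$ gives $P_j$, and we erase $P_{j-1}$ and $R_d$. While $R_i$ is being derived there are at most $5$ lines: $D$, $P_{j-1}$, $R_{i-1}$, the result of the cut, and either the axiom or $R_i$. While $P_j$ is being derived there are at most $4$: $D$, $P_{j-1}$, $R_d$ and $P_j$. Finally $P_d=E\vee N_u\vee N_w$, and we erase $D$.

\emph{Source step.} From $E\vee N_s$ and the axiom $s_1\vee\dots\vee s_d$ a cut gives $E$, with $3$ lines; we erase the two premises.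

Start with $N_z$, treat all non-sources in an order from the root downwards, and then all sources. When $v$ is treated, the line contains the term $N_v$, since it was introduced with the successor of $v$ (or at the start, if $v=z$). After all steps the line is $0$.
\end{proof}

\subsection{Bottom-up refutation with packed memory}

The saving of a factor $k$ in (c) comes from storing $k$ statements ``$v$ is true'' in one line. Write $\mathrm{cl}(v)=v_1\vee\dots\vee v_d$. For distinct vertices $v^1,\dots,v^r$ with $1\le r\le k$, their \emph{pack} is the $r$-DNF consisting of all terms $v^1_{a_1}\wedge\dots\wedge v^r_{a_r}$ with $a_1,\dots,a_r\in[d]$; it is the conjunction of $\mathrm{cl}(v^1),\dots,\mathrm{cl}(v^r)$ multiplied out. For $r=1$ it is $\mathrm{cl}(v^1)$ itself.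

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
We use three operations.

\emph{Packing.} Let $P$ be a pack of $r<k$ vertices and $w$ a further vertex. From $P$ and $\mathrm{cl}(w)$ we derive the pack of all $r+1$ vertices by processing the terms $T$ of $P$ one at a time. Let the current line be $Q\vee T$, where $T$ is not yet processed. Weaken $\mathrm{cl}(w)$ to $F_0=Q\vee\mathrm{cl}(w)$. For $j=1,\dots,d$ write $F_{j-1}=C\vee w_j$ with
\[
C=Q\vee\bigvee_{j'<j}(T\wedge w_{j'})\vee\bigvee_{j'>j}w_{j'} ,
\]
weaken $Q\vee T$ to $C\vee T$, infer $F_j=C\vee(T\wedge w_j)$ by $\wedge$-introduction, and erase $F_{j-1}$ and $C\vee T$. Then $F_d=Q\vee\bigvee_j(T\wedge w_j)$ replaces $Q\vee T$ as current line. When all terms have been processed, erase $\mathrm{cl}(w)$. At most $5$ lines are involved: $Q\vee T$, $\mathrm{cl}(w)$, $F_{j-1}$, $C\vee T$ and $F_j$.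

\emph{Unpacking.} From the pack of $r+1\ge2$ vertices obtained from $P$ and $w$ we recover $\mathrm{cl}(w)$ and $P$. Applying $\wedge$-elimination to one term after another, replace every term $T\wedge w_j$ by $w_j$; this gives $\mathrm{cl}(w)$. Starting again from the pack, replace every $T\wedge w_j$ by $T$; this gives $P$. Then erase the pack. At most $4$ lines are involved: the pack, $\mathrm{cl}(w)$, a current and a new line.

\emph{Combining.} Let $v$ have predecessors $u,w$. From $U_0=\mathrm{cl}(u)$ and $\mathrm{cl}(w)$ we derive $\mathrm{cl}(v)$. For $i=1,\dots,d$, cut $\mathrm{cl}(w)$ successively with the axioms $\neg u_i\vee\neg w_j\vee\mathrm{cl}(v)$, $j=1,\dots,d$, on $w_j$; after step $j$ the current line is $\neg u_i\vee\mathrm{cl}(v)\vee w_{j+1}\vee\dots\vee w_d$, and at the end it is $\neg u_i\vee\mathrm{cl}(v)$. Cut this on $u_i$ with $U_{i-1}$ to obtain $U_i=\mathrm{cl}(v)\vee u_{i+1}\vee\dots\vee u_d$. Finally $U_d=\mathrm{cl}(v)$, and everything else is erased. At most $5$ lines are involved: $U_{i-1}$, $\mathrm{cl}(w)$, the current line, an axiom (when present) and the new line.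

\emph{The refutation.} Traverse $T_h$ in post-order, keeping a stack of clauses $\mathrm{cl}(v)$. At a leaf $s$, download and push $\mathrm{cl}(s)$. At an inner vertex, pop the clauses of its two predecessors, combine them, and push the result. When a vertex at distance $e$ from the root is processed, the stack contains, besides clauses of its predecessors, at most one clause for each of the $e$ non-root vertices on its path to the root, namely that of an already completed sibling. For a leaf, $e=h$, there are at most $h+1$ entries after the push. For an inner vertex, $e\le h-1$, there are at most $e+2\le h+1$ entries. So the stack never has more than $h+1$ entries.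

Store the stack in consecutive packs of $k$ entries, only the top pack being possibly smaller. To push, pack the clause into the top pack, or, if that is full or there is none, let the clause be a new pack. To pop, unpack the top pack, or, if it is a single clause, just remove it from the stack.

Put $q=\lceil(h+1)/k\rceil$, so that the stack always occupies at most $q$ packs. A push into the top pack needs its at most $5$ lines besides the at most $q-1$ other packs, so at most $q+4$ lines; a push that starts a new pack needs no further line. Popping the first clause $\mathrm{cl}(w)$ needs at most $(q-1)+4$ lines if the top pack is unpacked, and at most $q$ otherwise. Popping the second while holding $\mathrm{cl}(w)$ needs at most one line more. While combining, the remaining stack has at most $h-1$ entries and so occupies at most $q$ packs; with the $5$ lines of the operation this is at most $q+5$. At the end only $\mathrm{cl}(z)$ remains, and cutting it successively with $\neg z_1,\dots,\neg z_d$ yields $0$ with at most $3$ lines.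
\end{proof}

\section{Worlds with one false path}\label{sec:worlds}

From now on $1\le k<d$, and $\mathbb C_0,\dots,\mathbb C_L$ is a refutation of $\mathrm{Peb}^d_{T_h}$ in $\mathfrak{Res}(k)$, or in the stronger system of Theorem~\ref{thm:main}(b). Let $V$ be the vertex set of $T_h$. For $v\in V$ let $\mathrm{path}(v)$ be the set of vertices on the path from $v$ to the root $z$, both included, and let $V_x$ be the vertex set of the subtree rooted at $x$.

We test configurations against assignments that make $z$ false and violate axioms at one place only. Where no axiom is violated, a false non-source must have a false predecessor; following false predecessors down, we stop at some vertex $v$ where axioms are violated. So there is a false path from $v$ to $z$, and everything else may be true. A false vertex has all its variables $0$, but a true vertex can be true in $2^d-1$ ways. This freedom is essential in Section~\ref{sec:count}, so we keep it.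

\begin{definition}
A \emph{pattern} on $U\subseteq V$ assigns to each $v\in U$ a nonzero vector in $\{0,1\}^d$, giving the values of $v_1,\dots,v_d$. For a pattern $\rho$ on $V$ and $v\in V$, the \emph{world} $W(\rho,v)$ is the assignment obtained from $\rho$ by setting all variables of all vertices of $\mathrm{path}(v)$ to $0$.
\end{definition}

In $W(\rho,v)$ the vertices of $\mathrm{path}(v)$ are false and all others are true. We say that the source clause of $s$ \emph{belongs} to $s$, and that the clauses $\neg u_i\vee\neg w_j\vee v_1\vee\dots\vee v_d$ belong to $v$. The clauses $\neg z_i$ belong to no vertex.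

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(1)] $W(\rho,v)$ satisfies every axiom that does not belong to $v$.
\item[(2)] If $W(\rho,v)\models\mathbb C_t$ and the step from $\mathbb C_t$ to $\mathbb C_{t+1}$ is not the download of an axiom belonging to $v$, then $W(\rho,v)\models\mathbb C_{t+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Consider an axiom belonging to a vertex $u\ne v$. If $u\notin\mathrm{path}(v)$, then $u$ is true, and the axiom contains $u_1\vee\dots\vee u_d$. If $u\in\mathrm{path}(v)$, then $u$ has a predecessor on $\mathrm{path}(v)$; this predecessor is false, so its negative literal in the axiom holds. Finally $z\in\mathrm{path}(v)$, so all $\neg z_i$ hold.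
(2) For a download use (1), for an inference soundness; for an erasure there is nothing to show.
\end{proof}

About the refutation, Section~\ref{sec:zoom} uses only part (2) and the two end conditions $\mathbb C_0=\emptyset$ and $0\in\mathbb C_L$. Part (2) needs only that inferences are sound.

\section{A configuration undecided at every scale}\label{sec:zoom}

At time $0$ every world satisfies the configuration, and at time $L$ none does. We look for an intermediate time at which the outcome is open, in a robust way, at many nested scales.

For a vertex $x$ and a pattern $\sigma$ on $V\setminus V_x$ let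
\[
\mathcal W(x,\sigma)=\{W(\rho,v):\ \rho\supseteq\sigma\text{ a pattern on }V,\ v\in V_x\}.
\]
Write $\mathrm{Sat}(x,\sigma,t)$ if all worlds in $\mathcal W(x,\sigma)$ satisfy $\mathbb C_t$, and $\mathrm{Fal}(x,\sigma,t)$ if none of them does. For $y\in V_x\setminus\{x\}$ and a pattern $\theta$ on $V_y$ let
\[
\mathcal W(x,\sigma;y,\theta)=\{W(\rho,v):\ \rho\supseteq\sigma\cup\theta\text{ a pattern on }V,\ v\in V_x\setminus V_y\}.
\]
Here the false path starts in $V_x$ but outside $V_y$, and $V_y$ is frozen in the pattern $\theta$. We call $\mathbb C_t$ \emph{undecided} on a set of worlds if some world in the set satisfies $\mathbb C_t$ and some world in the set does not.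

\begin{lemma}[Zoom Lemma]\label{lem:zoom}
Let the subtree at $x$ have height at least $3$, let $\sigma$ be a pattern on $V\setminus V_x$, and let $a<b$ be times with $\mathrm{Sat}(x,\sigma,a)$ and $\mathrm{Fal}(x,\sigma,b)$. Then there are a vertex $y$ three levels below $x$, a pattern $\sigma'\supseteq\sigma$ on $V\setminus V_y$, and times $a\le a'<b'\le b$ with $\mathrm{Sat}(y,\sigma',a')$ and $\mathrm{Fal}(y,\sigma',b')$ such that, for every $t\in[a',b']$ and every pattern $\theta$ on $V_y$, the configuration $\mathbb C_t$ is undecided on $\mathcal W(x,\sigma;y,\theta)$.
\end{lemma}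

For a given $y$, being undecided for every $\theta$ can fail at time $t$ in two ways: some frozen pattern $\theta$ on $V_y$ forces $\mathbb C_t$ to be satisfied, or some $\theta$ forces it to be falsified. At time $a$ the first happens and at time $b$ the second, so we look for an interval in which neither does. What makes the lemma iterate is that the forcing patterns just outside the two ends of this interval, placed on two \emph{other} subtrees, supply the hypotheses $\mathrm{Sat}$ and $\mathrm{Fal}$ for $y$.

\begin{proof}
Let $Y$ be the set of the $8$ vertices three levels below $x$. For $y\in Y$ define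
\begin{align*}
E_y(t):&\quad\text{for some pattern }\theta\text{ on }V_y,\text{ all worlds in }\mathcal W(x,\sigma;y,\theta)\text{ satisfy }\mathbb C_t;\\
F_y(t):&\quad\text{for some pattern }\theta\text{ on }V_y,\text{ no world in }\mathcal W(x,\sigma;y,\theta)\text{ satisfies }\mathbb C_t.
\end{align*}
Since $\mathcal W(x,\sigma;y,\theta)$ is a nonempty subset of $\mathcal W(x,\sigma)$, all $E_y$ hold at time $a$, while at time $b$ all $F_y$ hold and no $E_y$ does.

Let $A$ be the last time in $[a,b]$ at which some $E_y$ holds; then $A<b$. Let $y'\in Y$ and a pattern $\theta'$ on $V_{y'}$ witness this. Let $B$ be the first time $t>A$ at which $F_y(t)$ holds for some $y\in Y\setminus\{y'\}$; then $B\le b$. Let $y''\in Y\setminus\{y'\}$ and a pattern $\theta''$ on $V_{y''}$ witness this. We insist on $y''\ne y'$ in order to impose $\theta'$ and $\theta''$ simultaneously.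

If the step from $A$ to $A+1$ downloads an axiom belonging to a vertex, call this vertex $v_A$; define $v_B$ in the same way for the step from $B-1$ to $B$. Choose $y\in Y\setminus\{y',y''\}$ such that $V_y$ contains neither $v_A$ nor $v_B$, as far as these are defined. This excludes at most $4$ vertices of $Y$. (Two levels below $x$ there would be only four candidates; this is why we descend by three levels.) The sets $V\setminus V_x$, $V_{y'}$, $V_{y''}$ are pairwise disjoint and disjoint from $V_y$, so there is a pattern $\sigma'$ on $V\setminus V_y$ extending $\sigma\cup\theta'\cup\theta''$. Put $a'=A+1$ and $b'=B-1$.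

Let $\rho\supseteq\sigma'$ be a pattern on $V$ and $v\in V_y$. Since $\rho\supseteq\sigma\cup\theta'$ and $v\in V_x\setminus V_{y'}$, the choice of $\theta'$ gives $W(\rho,v)\models\mathbb C_A$. As the step from $A$ to $A+1$ downloads no axiom belonging to $v$, Lemma~\ref{lem:facts}(2) gives $W(\rho,v)\models\mathbb C_{A+1}$. Since $\rho\supseteq\sigma\cup\theta''$ and $v\in V_x\setminus V_{y''}$, the choice of $\theta''$ gives $W(\rho,v)\not\models\mathbb C_B$. As the step from $B-1$ to $B$ downloads no axiom belonging to $v$, the contrapositive of Lemma~\ref{lem:facts}(2) gives $W(\rho,v)\not\models\mathbb C_{B-1}$. Hence $\mathrm{Sat}(y,\sigma',a')$ and $\mathrm{Fal}(y,\sigma',b')$.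

If $B=A+1$, these worlds would both satisfy and falsify $\mathbb C_A=\mathbb C_{B-1}$. So $a'\le b'$; and $a'\ne b'$, because the same worlds satisfy $\mathbb C_{a'}$ and falsify $\mathbb C_{b'}$. Clearly $a\le a'$ and $b'\le b$.

Finally let $t\in[a',b']$, so $A<t<B$. Then $E_y(t)$ fails because $A$ was the last time for any $E$, and $F_y(t)$ fails because $t<B$ and $y\ne y'$. The failure of $E_y(t)$ says that for every $\theta$ some world in $\mathcal W(x,\sigma;y,\theta)$ falsifies $\mathbb C_t$; the failure of $F_y(t)$ says that for every $\theta$ some world in this set satisfies it.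
\end{proof}

\paragraph{The chain.} Let $n=\lfloor h/3\rfloor$. If $n=0$, Theorem~\ref{thm:main}(b) is trivial, so let $n\ge1$. Put $x_0=z$, let $\sigma_0$ be the empty pattern, and $[a_0,b_0]=[0,L]$. Then $\mathrm{Sat}(x_0,\sigma_0,0)$ holds because $\mathbb C_0=\emptyset$, and $\mathrm{Fal}(x_0,\sigma_0,L)$ holds because $0\in\mathbb C_L$; in particular $0<L$. Apply Lemma~\ref{lem:zoom} $n$ times. This is possible because $x_i$ has distance $3i$ from $z$, so for $i<n$ its subtree has height $h-3i\ge3$. We obtain vertices $x_0,\dots,x_n$, patterns $\sigma_0\subseteq\dots\subseteq\sigma_n$ with $\sigma_i$ on $V\setminus V_{x_i}$, and nested intervals $[a_i,b_i]$. The time $a_n$ lies in all of them. Write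
\[
\mathbb C=\mathbb C_{a_n},\qquad m=|\mathbb C|,\qquad V_i=V_{x_i}\ (0\le i\le n),\qquad V_{n+1}=\emptyset,\qquad G_i=V_i\setminus V_{i+1}\ (0\le i\le n).
\]
The \emph{blocks} $G_0,\dots,G_n$ partition $V$, and we have shown:
\begin{enumerate}
\item[(i)] for all patterns $\rho\supseteq\sigma_n$ on $V$ and all $v\in V_n=G_n$, $W(\rho,v)\models\mathbb C$;
\item[(ii)] for every $i<n$ and every pattern $\theta$ on $V_{i+1}$, $\mathbb C$ is undecided on $\mathcal W(x_i,\sigma_i;x_{i+1},\theta)$. That is, among the worlds $W(\rho,v)$ with $\rho\supseteq\sigma_i\cup\theta$ and $v\in G_i$ there is one falsifying $\mathbb C$ and one satisfying $\mathbb C$.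
\end{enumerate}

\section{Counting live literals}\label{sec:count}

It remains to show that a configuration $\mathbb C$ of $m$ lines with properties (i) and (ii) forces $n$ to be small.

\begin{lemma}[Counting Lemma]\label{lem:count}
$n\le\dfrac{d+1}{d-k}\,k\,m$.
\end{lemma}

Since $n=\lfloor h/3\rfloor$ and $m$ is at most the space of the refutation, Lemma~\ref{lem:count} proves Theorem~\ref{thm:main}(b).

\subsection{Two clauses}\label{sec:two}

To see the mechanism, let $k=1$, $d=2$ and $m=2$. We show by hand that $n\le3$. By (i) there are $\rho\supseteq\sigma_n$ and $v\in V_n$ with $W(\rho,v)\models\mathbb C$. Choose one true literal in each of the two clauses, $T_1$ and $T_2$. If each of $G_0,\dots,G_{n-1}$ contains the vertex of $T_1$ or of $T_2$, then $n\le2$. Otherwise let $G_{i'}$ be the block with the largest $i'<n$ that contains neither.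

Let us try to move the lower end of the false path up into $G_{i'}$ while keeping $T_1,T_2$ true. Outside $V_{i'}$ nothing changes. All vertices of $V_{i'+1}$ become true. Those outside $\mathrm{path}(v)$ keep their pattern. A vertex $w\in V_{i'+1}\cap\mathrm{path}(v)$ was false and must be \emph{revived}: we set one variable $w_{a(w)}$ to $1$ and the other to $0$. The only literal at $w$ which was true and is lost is $\neg w_{a(w)}$. If for each $w$ we can choose $a(w)\in\{1,2\}$ so that $\neg w_{a(w)}$ is neither $T_1$ nor $T_2$, then $T_1,T_2$ remain true \emph{whatever} happens inside $G_{i'}$, since they have no variables there. Then all worlds in $\mathcal W(x_{i'},\sigma_{i'};x_{i'+1},\theta)$ satisfy $\mathbb C$, where $\theta$ is the new pattern on $V_{i'+1}$, contrary to (ii). So for some $w\in V_{i'+1}\cap\mathrm{path}(v)$ the two chosen literals are, after renumbering, $T_1=\neg w_1$ and $T_2=\neg w_2$. By the choice of $i'$, each block strictly between $G_{i'}$ and $G_n$ contains the vertex of $T_1$ or $T_2$, that is, $w$. As $w$ lies in only one block, $i'\ge n-2$.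

Now revive $w$ by $w_1=1$, $w_2=0$, and the other path vertices in $V_{i'+1}$ arbitrarily. By the other half of (ii), some world with this frozen pattern whose false path starts at a $v'\in G_{i'}$ satisfies $\mathbb C$. The second clause keeps $T_2=\neg w_2$; the first receives some new true literal $T_1'$. The point is that $T_2$ is now useless: its vertex $w$ lies in $V_{i'+1}$, hence is true and not on $\mathrm{path}(v')$, and will not need reviving again. If some block $G_j$, $j<i'$, did not contain the vertex of $T_1'$, then for the largest such $j$ the same argument would produce a vertex $w'\in\mathrm{path}(v')$ with both $\neg w'_1$ and $\neg w'_2$ among $T_1',T_2$. (Recall that $w\in V_{i'+1}$ is not in $G_j$ either.) This is impossible, since $T_2$ is not at a vertex of $\mathrm{path}(v')$. So all blocks $G_j$ with $j<i'$ contain the vertex of $T'_1$, whence $i'\le1$ and $n\le i'+2\le3$.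

In short: either the blocks are occupied by literals, or we find all of $\neg w_1,\dots,\neg w_d$ at one vertex. In the second case these literals are destroyed or become useless, in exchange for a few new literals. Here two literals were given up and only one new one was gained. For $k=d=2$ the argument breaks down, as it must by part (a): a single line can contain the satisfied term $\neg w_1\wedge\neg w_2$; reviving $w$ breaks this one line, which may receive another term $\neg w'_1\wedge\neg w'_2$. Two literals are given up and two gained, and the line keeps serving further blocks. This is how the line $D_S$ in the proof of part (a) works.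

\subsection{States and transitions}

We now allow arbitrary $k<d$ and $m$. A \emph{state of index $i$}, $0\le i\le n$, consists of a pattern $\rho\supseteq\sigma_i$ on $V$, a vertex $v\in G_i$ with $W(\rho,v)\models\mathbb C$, and, for each line $l\in\mathbb C$, a term $T_l$ of $l$ satisfied by $W(\rho,v)$. Each $T_l$ has at most $k$ literals. By an \emph{occurrence} we mean a pair consisting of a line $l$ and a literal of $T_l$; it is \emph{at} the vertex of that literal. An occurrence is \emph{live} if its vertex is not in $V_{i+1}$, and the \emph{potential} $\Psi$ of the state is the number of live occurrences. A block $G_j$ is \emph{touched} if some occurrence is at a vertex of $G_j$. Note that $\mathrm{path}(v)\cap V_{i+1}=\emptyset$ because $v\notin V_{i+1}$; literals at vertices of $V_{i+1}$ are the ``useless'' ones of Section~\ref{sec:two}.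

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,5)--(-4.5,0)--(4.5,0)--cycle;
\draw (0.6,3.4)--(-2.46,0)--(3.66,0)--cycle;
\draw[fill=gray!20] (0.2,1.8)--(-1.42,0)--(1.82,0)--cycle;
\draw[dotted,thick] (0,5)--(0,5.8);
\fill (0,5.8) circle (1.5pt) node[right] {$z$};
\draw[very thick] (0,5)--(0.2,4.2);
\draw[very thick] (0.2,4.2)--(0.6,3.4)--(-0.1,2.2)--(-1.1,0.9);
\draw[very thick,dashed] (0.2,4.2)--(1.5,2.9)--(3.0,1.1);
\fill (0,5) circle (1.8pt) node[left] {$x_{i'}$};
\fill (0.6,3.4) circle (1.8pt) node[left=5pt] {$x_{i'+1}$};
\fill (-1.1,0.9) circle (1.8pt) node[below] {$v$};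
\fill (3.0,1.1) circle (1.8pt) node[below] {$v'$};
\node at (-2.8,0.8) {$G_{i'}$};
\node at (0.2,0.6) {$V_{i+1}$};
\draw[thin] (2.5,-0.35)--(2.4,0.4);
\node at (2.6,-0.6) {\small $V_{i'+1}\setminus V_{i+1}$};
\end{tikzpicture}
\caption{A transition from index $i$ to index $i'<i$. The triangles are the nested subtrees $V_{i'}\supset V_{i'+1}\supset V_{i+1}$ (the last is empty if $i=n$), and $G_{i'}=V_{i'}\setminus V_{i'+1}$ contains no vertex mentioned by a term $T_l$ of the old state. The false path (solid) starting at $v\in G_i$ is replaced by a false path (dashed) starting at $v'\in G_{i'}$. The vertices of the solid path inside $V_{i'+1}$ are revived. Chosen literals in $V_{i'+1}\setminus V_{i+1}$ are live before the transition but not after it.}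
\label{fig:transition}
\end{figure}

\begin{lemma}[Transition]\label{lem:trans}
Consider a state of index $i$ and potential $\Psi$ in which some block $G_j$ with $j<i$ is untouched, and let $i'$ be the largest such $j$. Then there is a state of index $i'$ whose potential $\Psi'$ satisfies
\begin{equation}\label{eq:trans}
i-i'\ \le\ \frac{d+1}{d-k}\,(\Psi-\Psi').
\end{equation}
\end{lemma}

\begin{proof}
Let the state be $(\rho,v,(T_l))$; see Figure~\ref{fig:transition}.

\emph{Reviving.} We define a pattern $\theta$ on $V_{i'+1}$. For $w\in V_{i'+1}\setminus\mathrm{path}(v)$ let $\theta(w)=\rho(w)$. Now let $w\in V_{i'+1}\cap\mathrm{path}(v)$. All variables of $w$ are $0$ in $W(\rho,v)$, so every occurrence at $w$ is of a negative literal. In the small case we avoided $\neg w_{a(w)}$ when possible; in general we make the damage as small as we can. Choose $a(w)\in[d]$ minimizing the number of lines $l$ with $\neg w_{a(w)}\in T_l$, and let $\theta(w)$ have coordinate $a(w)$ equal to $1$ and all others equal to $0$.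

Call $w\in V_{i'+1}\cap\mathrm{path}(v)$ \emph{killed} if each of $\neg w_1,\dots,\neg w_d$ occurs in some $T_l$. Let $K$ be the set of killed vertices, and for $w\in K$ let $c_w\ge d$ be the number of occurrences at $w$. If $w$ is not killed, then $\neg w_{a(w)}$ lies in no $T_l$. If $w$ is killed, the numbers of lines $l$ with $\neg w_a\in T_l$, for $a\in[d]$, add up to $c_w$, so the smallest of them, attained at $a(w)$, is at most $c_w/d$. Call a line $l$ \emph{broken} if $\neg w_{a(w)}\in T_l$ for some $w\in K$. Thus
\begin{equation}\label{eq:broken}
\#\text{broken}\ \le\ \frac1d\sum_{w\in K}c_w .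
\end{equation}

\emph{Claim.} If $\rho'\supseteq\sigma_{i'}\cup\theta$ is a pattern on $V$ and $v'\in G_{i'}$, then $W(\rho',v')$ satisfies $T_l$ for every line $l$ that is not broken.

To prove this, we go through the places where a literal of $T_l$ may lie.
\begin{itemize}
\item \emph{Outside $V_{i'}$.} Both $\rho\supseteq\sigma_i\supseteq\sigma_{i'}$ and $\rho'$ extend $\sigma_{i'}$. As $v,v'\in V_{i'}$, the false vertices outside $V_{i'}$ are in both worlds exactly the proper ancestors of $x_{i'}$. So the two worlds agree there.
\item \emph{In $G_{i'}$.} There are no literals of $T_l$ here, because $G_{i'}$ is untouched.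
\item \emph{In $V_{i'+1}\setminus\mathrm{path}(v)$.} Since $v'\notin V_{i'+1}$, no vertex of $V_{i'+1}$ lies on $\mathrm{path}(v')$. So $W(\rho',v')$ is given by $\theta$ on $V_{i'+1}$. Outside $\mathrm{path}(v)$ this is $\rho$, in agreement with $W(\rho,v)$.
\item \emph{In $V_{i'+1}\cap\mathrm{path}(v)$.} Let $w$ be a vertex here. The literals of $T_l$ at $w$ are negative and different from $\neg w_{a(w)}$: if $w\in K$ because $l$ is not broken, and if $w\notin K$ because no term contains $\neg w_{a(w)}$. As $W(\rho',v')$ is given by $\theta$ at $w$, all variables of $w$ other than $w_{a(w)}$ are $0$, so these literals hold.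
\end{itemize}

\emph{Some vertex is killed.} If $K=\emptyset$, no line is broken, and by the Claim all worlds in $\mathcal W(x_{i'},\sigma_{i'};x_{i'+1},\theta)$ satisfy $\mathbb C$. This contradicts (ii) for $i'$ and $\theta$. Observe that $\theta$ depends on the state; this is why (ii) must hold for every pattern on $V_{i'+1}$.

\emph{The new state.} By (ii) there are $\rho'\supseteq\sigma_{i'}\cup\theta$ and $v'\in G_{i'}$ with $W(\rho',v')\models\mathbb C$. Keep $T_l$ for the lines that are not broken, which is legitimate by the Claim. For every broken line choose some term of it satisfied by $W(\rho',v')$. This is a state of index $i'$.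

\emph{Accounting.} Let $D$ be the number of occurrences, in the old state, at vertices of
\[
V_{i'+1}\setminus V_{i+1}=G_{i'+1}\cup\dots\cup G_i .
\]
These $D$ occurrences are live in the old state. In the new state an occurrence is live if its vertex is outside $V_{i'+1}$. So the lines that are not broken contribute at most $\Psi-D$ to $\Psi'$, and each broken line contributes at most $k$:
\[
\Psi'\le\Psi-D+k\cdot\#\text{broken}.
\]
A killed vertex lies on $\mathrm{path}(v)$, hence not in $V_{i+1}$, and it lies in $V_{i'+1}$. So its occurrences are counted in $D$, and $D\ge\sum_{w\in K}c_w\ge d$, the last inequality because $K\ne\emptyset$. With \eqref{eq:broken},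
\begin{equation}\label{eq:drop}
\Psi-\Psi'\ \ge\ D-\frac kd\sum_{w\in K}c_w\ \ge\ \Bigl(1-\frac kd\Bigr)D=\frac{d-k}{d}\,D .
\end{equation}
By the maximality of $i'$, each of the $i-i'-1$ blocks $G_j$ with $i'<j<i$ is touched, so $D\ge i-i'-1$. Using $D\ge d$ once more,
\[
i-i'\ \le\ D+1\ \le\ \frac{d+1}{d}\,D\ \le\ \frac{d+1}{d-k}\,(\Psi-\Psi'),
\]
where the last step is \eqref{eq:drop} and uses $k<d$.
\end{proof}

The inequality \eqref{eq:drop} is where the hypothesis $k<d$ is decisive. A killed vertex with $c_w$ occurrences costs at most $c_w/d$ broken lines, which bring at most $kc_w/d$ new live occurrences, fewer than the $c_w$ that are lost.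

\begin{proof}[Proof of Lemma~\ref{lem:count}]
By (i) there is a state of index $n$. Its potential $\Psi_{\mathrm{start}}$ is at most $km$, since each of the $m$ terms has at most $k$ literals. Apply Lemma~\ref{lem:trans} repeatedly, as long as some block of smaller index is untouched. The index strictly decreases, so we reach a state of some index $r\ge0$, with potential $\Psi_{\mathrm{end}}$, in which all blocks $G_j$ with $j<r$ are touched. These blocks are disjoint from each other and from $V_{r+1}$, so each contains the vertex of a live occurrence and $r\le\Psi_{\mathrm{end}}$. Summing \eqref{eq:trans} over all transitions gives $n-r\le\frac{d+1}{d-k}(\Psi_{\mathrm{start}}-\Psi_{\mathrm{end}})$. As $\frac{d+1}{d-k}\ge1$,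
\[
n\ \le\ \frac{d+1}{d-k}\,(\Psi_{\mathrm{start}}-\Psi_{\mathrm{end}})+\Psi_{\mathrm{end}}\ \le\ \frac{d+1}{d-k}\,\Psi_{\mathrm{start}}\ \le\ \frac{d+1}{d-k}\,k\,m. \qedhere
\]
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{NPMS}
\emph{Narrow Proofs May Be Spacious: Separating Space and Width in Resolution},
\url{https://typeset.io/pdf/narrow-proofs-may-be-spacious-separating-space-and-width-in-e35tbhq9a5.pdf}.
\end{thebibliography}

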